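\title{There is no infinite simple automatic group}

\begin{abstract}
A group is automatic, in the sense of Khoussainov and Nerode, if its elements can be coded by the words of a regular language so that a synchronous finite automaton recognizes the whole multiplication table. We show that no infinite simple group is automatic, which answers a question of Nies. The proof combines a pigeonhole bound for sets of words with a common prefix with a spectral argument on amenable groups. The same method shows that every sufficiently large subgroup of an automatic group has a nontrivial unitary representation of bounded dimension, that the finite-dimensional unitary representations of any subgroup have a common kernel of bounded order, that subgroups without proper subgroups of finite index are abelian, and that non-abelian simple sections are finite of bounded order.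
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Automatic groups}
Let $\Sigma$ be a finite alphabet, let $\bot\notin\Sigma$ be a blank symbol, and put $\Sigma_\bot=\Sigma\cup\{\bot\}$. For a word $x\in\Sigma^*$ and $n\ge0$, let $x|_n\in\Sigma_\bot^{\,n}$ consist of the first $n$ symbols of $x\bot\bot\bot\cdots$. For strings $u_1,\dots,u_k\in\Sigma_\bot^{\,n}$ of the same length, $u_1\otimes\dots\otimes u_k$ is the string of length $n$ over the alphabet $\Sigma_\bot^{\,k}$ whose $i$th letter is the tuple of the $i$th symbols of $u_1,\dots,u_k$. The \emph{convolution} of words $x_1,\dots,x_k\in\Sigma^*$ is $x_1|_n\otimes\dots\otimes x_k|_n$ with $n=\max_i|x_i|$. An automaton reading it sees the $k$ words in parallel, symbol by symbol, the shorter ones padded with blanks. A relation $R\subseteq(\Sigma^*)^k$ is \emph{automatic} if the convolutions of the tuples in $R$ form a regular language, and a function is automatic if its graph is.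

A group is \emph{automatic}, in the sense of Khoussainov and Nerode, if it is isomorphic to a group whose domain is a regular language $D\subseteq\Sigma^*$ and whose multiplication $D\times D\to D$ is an automatic function. Thus a device with bounded memory checks every equation $xy=z$ in one pass over the three words; both factors are arbitrary elements, not merely generators.

\begin{example}\label{ex:basic}
(a) Every finite group $F$ is automatic: take $\Sigma=F$ and the words of length one.

(b) The direct sum $F^{(\omega)}$ of countably many copies of a finite group $F$ is automatic. Code an element by the list of its coordinates, a word over $F$ not ending in $1$. The automaton checks that each of the three words has this form and that every letter $(a,b,e)$ of the convolution satisfies $ab=e$, with $\bot$ read as $1$.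

(c) The group $P=\mathbb Z[1/2]/\mathbb Z$ is automatic. Code the class of $\sum_{i\le k}b_i2^{-i}\in[0,1)$ by the word $b_1\cdots b_k$ over $\{0,1\}$ not ending in $0$. A nondeterministic automaton guesses the carries. Its states are $0$ and $1$, both initial, and $0$ is accepting; on a letter $(a,b,e)$, with $\bot$ read as $0$, it may pass from $\gamma$ to $\gamma'$ if $a+b+\gamma'=e+2\gamma$. Multiplying the $i$th of these equations by $2^{-i}$ and summing along an accepting run that starts in $\gamma_0$ gives $x+y=z+\gamma_0$; conversely, ordinary binary addition supplies such a run.
\end{example}

A nontrivial group is \emph{simple} if its only normal subgroups are $1$ and the group itself. The following question of Nies is posed in \cite{survey}.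

\medskip
\noindent\textbf{Question.} \emph{Is there an infinite simple automatic group?}
\medskip

Call a group \emph{virtually abelian} (or \emph{virtually solvable}) if it has an abelian (or solvable) subgroup of finite index. Oliver and Thomas proved that a finitely generated group is automatic if and only if it is virtually abelian, and Nies and Thomas proved that every finitely generated subgroup of an automatic group is virtually abelian. The first result settles the finitely generated case of the question through the following observation. The \emph{core} of a subgroup $A\le\Gamma$ is the kernel of the action of $\Gamma$ on the cosets of $A$; it is normal in $\Gamma$, lies in $A$, and has finite index if $A$ has.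

\begin{lemma}\label{lem:vs}
An infinite virtually solvable group is not simple.
\end{lemma}

\begin{proof}
Suppose $\Gamma$ is a counterexample. The core $N$ of a solvable subgroup of finite index is infinite, so $N=\Gamma$ by simplicity, and $\Gamma$ is solvable. Then $[\Gamma,\Gamma]\ne\Gamma$, so $[\Gamma,\Gamma]=1$. In a simple abelian group every $x\neq1$ generates the group, so $\Gamma=\langle x\rangle$ is infinite cyclic, and $\langle x^2\rangle$ is a proper nontrivial normal subgroup.
\end{proof}

For groups that are not finitely generated the local restriction of Nies and Thomas leaves room. The union $\operatorname{Alt}(\mathbb N)$ of the alternating groups $A_5<A_6<\cdots$ is infinite, all its finitely generated subgroups are finite, and it is simple, because a nontrivial normal subgroup meets, and hence contains, $A_n$ for all large $n$. Automatic groups also come close to being simple. If $F$ is finite, simple and non-abelian, then $F^{(\omega)}$ is perfect, and it is characteristically simple: a nontrivial normal subgroup contains a commutator $[x,y]\ne1$ with $y$ in a single summand, hence contains that summand, and the automorphisms permute the summands transitively. So a positive answer is a reasonable guess, and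 a negative answer must use more than the structure of finitely generated subgroups. The example also shows that ``simple'' in the next theorem cannot be weakened to ``perfect'' or ``characteristically simple''.

\begin{theorem}\label{thm:main}
There is no infinite simple automatic group.
\end{theorem}

\subsection*{Quantitative results}
From now on $G$ is an automatic group, identified with a fixed presentation on a regular language $D\subseteq\Sigma^*$, and $s=|\Sigma|+1$. Consider
\[
f(x_1,x_2,x_3,x_4)=x_1x_2^{-1}x_3x_4^{-1}.
\]
We have $f(x_1,\dots,x_4)=z$ if and only if there are $a,b\in D$ with $ax_2=x_1$, $ax_3=b$ and $zx_4=b$. Automatic relations are closed under first-order definability (Khoussainov and Nerode), so $f$ is automatic. Let $L$ be the language of convolutions of tuples in the graph of $f$, and allow extra padding: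
\[
L'=L\cdot\{(\bot,\dots,\bot)\}^*=\bigl\{x_1|_n\otimes\dots\otimes x_4|_n\otimes z|_n \;:\; z=f(x_1,\dots,x_4),\ n\ge|x_1|,\dots,|x_4|,|z|\bigr\}.
\]
The language $L'$ is regular. We fix a complete deterministic finite automaton for $L'$, that is, one whose transition function is defined everywhere, and let $q\ge1$ be its number of states. Put $d=2s^2q^2$.

A \emph{unitary representation of dimension $n$} of a group $H$ is a homomorphism $H\to U(n)$; it is \emph{trivial} if its image is trivial. Let $K(H)$ be the intersection of the kernels of all finite-dimensional unitary representations of $H$. A \emph{section} of $G$ is a quotient $H/M$ with $M\trianglelefteq H\le G$. In the following theorems subgroups are arbitrary; they need not be regular subsets of $D$.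

\begin{theorem}\label{thm:rep}
Every subgroup $H\le G$ with $|H|>q$ has a nontrivial unitary representation of dimension at most $d=2s^2q^2$.
\end{theorem}

\begin{theorem}\label{thm:kernel}
For every subgroup $H\le G$, the group $K(H)$ has order at most $q$. Every subgroup of $G$ without proper subgroups of finite index is abelian. In particular, an automatic group has no proper subgroup of finite index if and only if it is a divisible abelian group.
\end{theorem}

\begin{theorem}\label{thm:sections}
There is a constant $B=B(G)$ such that every non-abelian simple section of $G$ is finite of order at most $B$. In particular, no automatic group has an infinite simple subgroup, quotient or section.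
\end{theorem}

For instance, no automatic group contains $A_n$ for infinitely many $n$. The constant $B$ must depend on $G$, since each single $A_n$ is automatic.

\subsection*{Outline}
Two facts pull in opposite directions. The words with a common prefix of length $j$ form classes, and $f$ sends any four classes into at most $q$ classes, with $q$ independent of $j$ (Section~\ref{sec:prefix}): products of classes are small. In an amenable group without small nontrivial unitary representations, a spectral argument of Bogolyubov--Gowers type shows that every set $A$ of positive density satisfies $AA^{-1}AA^{-1}=H$ (Section~\ref{sec:spectral}): products of dense sets are large. Choosing $j$ well gives Theorem~\ref{thm:rep}, which makes a simple automatic group linear, and the Tits alternative finishes the proof of Theorem~\ref{thm:main} (Section~\ref{sec:main}). Sections~\ref{sec:kernel} and~\ref{sec:sections} prove Theorems~\ref{thm:kernel} and~\ref{thm:sections}. Automaticity enters in three places only: the bound for prefix classes, the theorem of Nies and Thomas, and, for Theorem~\ref{thm:sections}, a bound on the ranks of free abelian subgroups.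

\section{Prefix classes}\label{sec:prefix}

A \emph{class of level $j$} is a nonempty set $D[u]=\{x\in D: x|_j=u\}$ with $u\in\Sigma_\bot^{\,j}$. We use three properties.
\begin{itemize}
\item[(C1)] The classes of level $j$ partition $D$, there are at most $s^j$ of them, and $D$ is the only class of level $0$.
\item[(C2)] Each class of level $j$ is a union of at most $s$ classes of level $j+1$, one for each possible next symbol.
\item[(C3)] Distinct words of length at most $j$ lie in distinct classes of level $j$. Hence a subset of $D$ with more than $q$ elements meets more than $q$ classes of level $j$ for all large $j$.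
\end{itemize}

The two infinite groups of Example~\ref{ex:basic} show how multiplication treats classes.

\emph{No carry.} In $F^{(\omega)}$ the prefix $x|_j$ determines the first $j$ coordinates of $x$. Conversely, these coordinates determine $x|_j$ up to one bit, namely whether all later coordinates equal $1$, in which case trailing $1$'s are written as blanks. So $f$ sends four classes of level $j$ into at most two classes. Up to this bit the classes are the cosets of the normal subgroup $N_j$ of elements whose first $j$ coordinates are $1$. The $N_j$ have finite index and trivial intersection, and an infinite group with such a family of subgroups is not simple.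

\emph{Carry.} In $P$ view the elements as points of the circle $\mathbb R/\mathbb Z$. A class of level $j$ lies in an arc $[k2^{-j},(k+1)2^{-j})$, and each such arc splits into at most two classes, its left endpoint and the rest. For four classes $A_1,\dots,A_4$ the set $A_1-A_2+A_3-A_4$ lies in an open arc of length $4\cdot2^{-j}$ whose endpoints are multiples of $2^{-j}$, so it meets at most $4+3=7$ classes, whatever $j$ is. The classes are no longer close to cosets, and they cannot be: $P$ is a union of cyclic groups of order $2^i$ in which every element can be halved, so it is divisible and has no proper subgroup of finite index. The homomorphism that detects the classes is the character $x\mapsto e^{2\pi ix}$, a unitary representation of dimension one.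

The second example shows what to expect in general: a bounded number of classes instead of a single one, and finite-dimensional unitary representations instead of finite quotients. The bound holds in every automatic group, because all that the automaton remembers about a prefix is one of $q$ states.

\begin{lemma}\label{lem:prefix}
Let $D[u_1],\dots,D[u_4]$ be classes of level $j$. Then $f(D[u_1]\times\dots\times D[u_4])$ meets at most $q$ classes of level $j$.
\end{lemma}

\begin{proof}
For $w\in\Sigma_\bot^{\,j}$ let $\tau(w)$ be the state that the automaton for $L'$ reaches on $u_1\otimes\dots\otimes u_4\otimes w$. It suffices to show that $\tau$ is injective on the set of those $w$ for which $D[w]$ is met. Let $D[w]$ be met and let $\tau(w)=\tau(w')$. Take $x_i\in D[u_i]$ with $z=f(x_1,\dots,x_4)\in D[w]$, and take $n\ge j$ at least as large as the lengths of these five words. The string $x_1|_n\otimes\dots\otimes x_4|_n\otimes z|_n$ lies in $L'$ (the padding in $L'$ covers the case that all five words are shorter than $j$), and it has the form $(u_1\otimes\dots\otimes u_4\otimes w)\,t$. Since $\tau(w)=\tau(w')$, the string $(u_1\otimes\dots\otimes u_4\otimes w')\,t$ lies in $L'$ as well. So it is a padded convolution of a tuple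 in the graph of $f$. Its first four tracks are unchanged, so the tuple is $(x_1,\dots,x_4,z')$ with $z'|_j=w'$. As $f$ is a function, $z'=z$, and $w'=z|_j=w$.
\end{proof}

\section{Dense sets in groups without small representations}\label{sec:spectral}

This section does not involve automata. To say that a class is a definite proportion of an infinite group we need an invariant notion of density.

\subsection*{Invariant means}
A \emph{left-invariant mean} on a group $H$ is a linear functional $\mu$ on the space $\ell^\infty(H)$ of bounded complex functions such that $\mu(1)=1$, $\mu(F)\ge0$ for $F\ge0$, and $\mu_g\bigl(F(hg)\bigr)=\mu_g\bigl(F(g)\bigr)$ for all $h\in H$; the subscript names the variable that is averaged. Then $|\mu(F)|\le\sup|F|$. Writing $\mu(A)=\mu(1_A)$ for $A\subseteq H$, we obtain a finitely additive probability measure on all subsets of $H$ with $\mu(hA)=\mu(A)$. The group $H$ is \emph{amenable} if it has such a mean. On a finite group the mean is the ordinary average. We use the standard facts that abelian groups are amenable, that a group with an amenable subgroup of finite index is amenable, and that a directed union of amenable groups is amenable.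

\begin{lemma}\label{lem:amenable}
Every subgroup $H$ of the automatic group $G$ is amenable, and no homomorphic image of $H$ contains a non-abelian free subgroup.
\end{lemma}

\begin{proof}
The group $H$ is the directed union of its finitely generated subgroups, which are virtually abelian by the theorem of Nies and Thomas, hence amenable. A finitely generated subgroup of an image of $H$ is the image of a finitely generated subgroup of $H$, so it is virtually abelian too. The free group on $a,b$ is not: a subgroup of finite index contains $a^k$ and $b^k$ for some $k\ge1$, and these do not commute.
\end{proof}

\subsection*{The correlation function of a set}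
Let $H$ be amenable with left-invariant mean $\mu$, and let $A\subseteq H$ have density $\alpha=\mu(A)>0$. An element $g$ lies in $AA^{-1}$ exactly when $gA\cap A\ne\emptyset$, so we study
\[
\varphi(g)=\mu(gA\cap A)\ge0,\qquad S=\{g\in H:\varphi(g)>0\}.
\]
Then $S\subseteq AA^{-1}$, and $S=S^{-1}$ because $\varphi(g^{-1})=\mu(A\cap gA)=\varphi(g)$ by left invariance. To bring in representations we write $\varphi$ as a matrix coefficient. The form $\langle F,F'\rangle=\mu(F\overline{F'})$ on $\ell^\infty(H)$ is positive semidefinite. Let $\mathcal H$ be the Hilbert space obtained by factoring out its null vectors and completing. The left translations $(\pi(g)F)(x)=F(g^{-1}x)$ preserve the form and define an action $\pi$ of $H$ on $\mathcal H$ by unitary operators. Let $v\in\mathcal H$ be the class of $1_A$ and $\mathbf 1$ the class of the constant function $1$. Since $\pi(g)1_A=1_{gA}$,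
\begin{equation}\label{eq:phi}
\varphi(g)=\langle\pi(g)v,v\rangle,\qquad \|v\|^2=\alpha,\qquad \langle v,\mathbf 1\rangle=\alpha,\qquad \|\mathbf 1\|=1 .
\end{equation}
The component of $v$ along invariant vectors contributes a constant term of size at least $\alpha^2$ to $\varphi$. The remaining component contributes a fluctuation, and $\varphi(g)$ can vanish only where the fluctuation cancels the constant term. We need to know that the fluctuation is small on average.

\subsection*{Matrix coefficients are small on average}
The source of smallness is visible when $H$ is finite and $\pi$ is irreducible on a space of dimension $n$. Let $X_0=\langle\,\cdot\,,w\rangle w$ be the rank-one operator attached to a vector $w$, and let $Q$ be the average of the conjugates $\pi(g)X_0\pi(g)^{-1}$. Then $Q$ commutes with $\pi$, so it is a scalar by Schur's lemma, and its trace is $\|w\|^2$. Hence $Q=n^{-1}\|w\|^2I$, and the average of $|\langle\pi(g)w,w\rangle|^2$ equals $\langle Qw,w\rangle=\|w\|^4/n$. The translates of $w$ spread evenly over $n$ directions. In general the space is infinite-dimensional and need not decompose into irreducibles, but the average $Q$ still exists as a Hilbert--Schmidt operator, and its eigenspaces take over the role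 of the irreducible summands.

We recall the facts needed. An operator $X$ on a Hilbert space $\mathcal V$ with orthonormal basis $(e_i)$ is \emph{Hilbert--Schmidt} if $\sum_i\|Xe_i\|^2<\infty$. These operators form a Hilbert space $\mathcal K$ with inner product $\langle X,Y\rangle_{HS}=\sum_i\langle Xe_i,Ye_i\rangle$, which does not depend on the basis, and $\|X^*\|_{HS}=\|X\|_{HS}$. They are compact. If $Q\in\mathcal K$ is self-adjoint and nonzero, then its eigenspaces $\mathcal V_\lambda$ with $\lambda\neq0$ are finite-dimensional, $\|Q\|_{HS}^2=\sum_{\lambda\neq 0}\lambda^2\dim\mathcal V_\lambda$, and some eigenvalue satisfies $|\lambda|=\|Q\|_{op}$.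

\begin{lemma}\label{lem:spectral}
Let $H$ be a group with left-invariant mean $\mu$, acting by unitary operators $\pi(g)$ on a Hilbert space $\mathcal V$, and let $w\in\mathcal V$.
\begin{itemize}
\item[(a)] If $\Delta\ge1$ and every nonzero finite-dimensional invariant subspace of $\mathcal V$ has dimension greater than $\Delta$, then $\mu_g\bigl(|\langle\pi(g)w,w\rangle|^2\bigr)\le\|w\|^4/\Delta$.
\item[(b)] If $\mathcal V$ has no nonzero finite-dimensional invariant subspace, then $\mu_g\bigl(|\langle\pi(g)w,w\rangle|^2\bigr)=0$.
\end{itemize}
\end{lemma}

\begin{proof}
Under the hypothesis of (b), the hypothesis of (a) holds for every $\Delta$, so it suffices to prove (a).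

\emph{Averaging is a projection.} The group $H$ acts on $\mathcal K$ by the unitary operators $\sigma(g)X=\pi(g)X\pi(g)^{-1}$. The invariant vectors form a closed subspace $\mathcal K^H$, consisting of the Hilbert--Schmidt operators that commute with all $\pi(g)$. The sesquilinear form $(X,Y)\mapsto\mu_g\langle\sigma(g)X,Y\rangle_{HS}$ is bounded by $\|X\|_{HS}\|Y\|_{HS}$, so it equals $\langle\Pi X,Y\rangle_{HS}$ for a bounded operator $\Pi$ on $\mathcal K$. By left invariance,
\[
\langle\sigma(h)\Pi X,Y\rangle_{HS}=\langle\Pi X,\sigma(h)^{-1}Y\rangle_{HS}=\mu_g\langle\sigma(hg)X,Y\rangle_{HS}=\langle\Pi X,Y\rangle_{HS},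
\]
so $\Pi X\in\mathcal K^H$. If $Y\in\mathcal K^H$, then $\langle\sigma(g)X,Y\rangle_{HS}=\langle X,\sigma(g)^{-1}Y\rangle_{HS}=\langle X,Y\rangle_{HS}$ for all $g$, so $X-\Pi X\perp\mathcal K^H$. Thus $\Pi$ is the orthogonal projection onto $\mathcal K^H$.

\emph{The averaged rank-one operator.} Let $w\ne0$, $X_0=\langle\,\cdot\,,w\rangle w$ and $Q=\Pi X_0$. Computing in a basis that contains $w/\|w\|$ gives $\langle Y,X_0\rangle_{HS}=\langle Yw,w\rangle$ for $Y\in\mathcal K$. Since $(\sigma(g)X_0)w=\langle w,\pi(g)w\rangle\,\pi(g)w$, we get $\langle\sigma(g)X_0,X_0\rangle_{HS}=|\langle\pi(g)w,w\rangle|^2$. Therefore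
\[
\mu_g\bigl(|\langle\pi(g)w,w\rangle|^2\bigr)=\langle Q,X_0\rangle_{HS}=\|Q\|_{HS}^2,\qquad\text{and also}\qquad\langle Q,X_0\rangle_{HS}=\langle Qw,w\rangle .
\]
The operator $Q$ is the unique point of $\mathcal K^H$ nearest to $X_0$. The adjoint $Q^*$ also lies in $\mathcal K^H$, and $\|X_0-Q^*\|_{HS}=\|(X_0-Q)^*\|_{HS}=\|X_0-Q\|_{HS}$ because $X_0=X_0^*$. So $Q=Q^*$.

\emph{The estimate.} If $Q=0$ there is nothing to prove. Otherwise take an eigenvalue $\lambda$ with $|\lambda|=\|Q\|_{op}$. Its eigenspace is nonzero, finite-dimensional, and invariant because $Q$ commutes with $\pi$; so its dimension exceeds $\Delta$, and $\|Q\|_{op}^2\Delta\le\|Q\|_{HS}^2$. Hence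
\[
\|Q\|_{HS}^2=\langle Qw,w\rangle\le\|Q\|_{op}\|w\|^2\le\|Q\|_{HS}\,\|w\|^2/\sqrt\Delta,
\]
and $\|Q\|_{HS}^2\le\|w\|^4/\Delta$.
\end{proof}

A mean-square bound controls $\varphi$ at most points, not at all points. It shows that $AA^{-1}$ has density greater than $1/2$, and a second product is needed to reach every element. This is why $f$ has four arguments.

\begin{proposition}\label{prop:fill}
Let $H$ be a group with left-invariant mean $\mu$, let $A\subseteq H$ with $\alpha=\mu(A)>0$, and let $\Delta\ge2\alpha^{-2}$. If every unitary representation of $H$ of dimension at most $\Delta$ is trivial, then $H=AA^{-1}AA^{-1}$.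
\end{proposition}

\begin{proof}
Let $\mathcal H^H\subseteq\mathcal H$ be the space of invariant vectors and $\mathcal H_0$ its orthogonal complement, which is invariant because $\pi$ is unitary. Write $v=v'+v_0$ accordingly. Then
\[
\varphi(g)=\|v'\|^2+\psi(g),\qquad\psi(g)=\langle\pi(g)v_0,v_0\rangle .
\]
As $\mathbf 1\in\mathcal H^H$, \eqref{eq:phi} gives $\|v'\|\ge|\langle v',\mathbf 1\rangle|=\alpha$, and so $\|v_0\|^2\le\alpha-\alpha^2<\alpha$.

A nonzero finite-dimensional invariant subspace of $\mathcal H_0$ contains no nonzero invariant vector. It therefore carries a nontrivial unitary representation, and by hypothesis its dimension exceeds $\Delta$. Lemma~\ref{lem:spectral}(a) yields $\mu(|\psi|^2)\le\|v_0\|^4/\Delta<\alpha^2/\Delta$. Outside $S$ we have $\varphi=0$, so $|\psi|=\|v'\|^2\ge\alpha^2$ there. Hence $\alpha^4\mu(H\setminus S)\le\mu(|\psi|^2)<\alpha^2/\Delta$, that is,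
\[
\mu(H\setminus S)<\frac{1}{\alpha^2\Delta}\le\frac12,\qquad\mu(S)>\frac12 .
\]
For every $h\in H$ we have $\mu(S)+\mu(hS)>1$, so $S\cap hS\ne\emptyset$ and $h\in SS^{-1}=SS\subseteq AA^{-1}AA^{-1}$.
\end{proof}

The hypothesis on representations cannot be dropped. If $A$ is a proper subgroup of finite index $k$, then $\alpha=1/k$ and $AA^{-1}AA^{-1}=A$; the permutation representation on the cosets is nontrivial of dimension $k$.

\section{Small representations and simple groups}\label{sec:main}

To set Lemma~\ref{lem:prefix} against Proposition~\ref{prop:fill} we need a level at which $H$ meets more than $q$ classes, so that the lemma says something, but not many more, so that some class has density bounded below in terms of $s$ and $q$ alone. The number of classes grows by a factor of at most $s$ per level, so the first level beyond $q$ will do.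

\begin{proof}[Proof of Theorem~\ref{thm:rep}]
Let $|H|>q$ and suppose that every unitary representation of $H$ of dimension at most $d$ is trivial. Fix a left-invariant mean $\mu$ on $H$ (Lemma~\ref{lem:amenable}), and let $c_j$ be the number of classes of level $j$ that meet $H$. By (C1)--(C3), $c_0=1\le q$, $c_{j+1}\le sc_j$, and $c_j>q$ for large $j$. For the least $j$ with $c_j>q$ we have $j\ge1$ and $q<c_j\le sc_{j-1}\le sq$. These $c_j$ classes partition $H$, so by finite additivity one of them, say $D[u]$, gives a set $A=D[u]\cap H$ with $\mu(A)\ge1/(sq)$. Then $d=2s^2q^2\ge2\mu(A)^{-2}$, and Proposition~\ref{prop:fill} gives $H=AA^{-1}AA^{-1}\subseteq f(D[u]^4)$. By Lemma~\ref{lem:prefix}, $H$ meets at most $q$ classes of level $j$, contradicting $c_j>q$.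
\end{proof}

For a simple group a nontrivial representation is faithful, so the problem becomes one about linear groups. We use the Tits alternative \cite{tits}: \emph{a linear group over a field of characteristic $0$ contains a non-abelian free subgroup or is virtually solvable.} Finite generation is not assumed. Together with Lemma~\ref{lem:amenable} it gives the following.

\begin{corollary}\label{cor:tits}
If $H\le G$ and $\rho\colon H\to U(n)$ is a homomorphism, then $\rho(H)$ is virtually solvable.
\end{corollary}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G$ be an infinite simple automatic group. By Theorem~\ref{thm:rep} there is a nontrivial homomorphism $\rho\colon G\to U(n)$. Its kernel is a proper normal subgroup, hence trivial, so $G\cong\rho(G)$ is virtually solvable by Corollary~\ref{cor:tits}. This contradicts Lemma~\ref{lem:vs}.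
\end{proof}

\section{The common kernel of the finite-dimensional representations}\label{sec:kernel}

Theorem~\ref{thm:rep} used one level. To bound $K(H)$ we use all levels. The densities of the classes may then tend to $0$, so no fixed bound on dimensions helps. Instead we split $\mathcal H$ into the part built from finite-dimensional representations, which cannot see elements of $K(H)$, and its complement, whose matrix coefficients vanish on average.

\begin{proposition}\label{prop:kernel}
Let $H$ be a group with left-invariant mean $\mu$ and let $A\subseteq H$ with $\alpha=\mu(A)>0$. Then $K(H)\subseteq AA^{-1}AA^{-1}$.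
\end{proposition}

\begin{proof}
Keep the notation $\mathcal H,\pi,v,\varphi,S$ of Section~\ref{sec:spectral}. The sum of two finite-dimensional invariant subspaces of $\mathcal H$ is again one, so their union is a linear subspace; let $\mathcal H_c$ be its closure and $\mathcal H_w=\mathcal H_c^\perp$. Both are invariant. Write $v=v_c+v_w$, so that $\varphi=\varphi_c+\varphi_w$ with $\varphi_c(g)=\langle\pi(g)v_c,v_c\rangle$ and $\varphi_w(g)=\langle\pi(g)v_w,v_w\rangle$. The plan is to find, for $k\in K(H)$, an element $g$ with both $g$ and $kg$ in $S$.

\emph{$\varphi_w$ is negligible.} A finite-dimensional invariant subspace of $\mathcal H_w$ lies in $\mathcal H_c\cap\mathcal H_w=0$. By Lemma~\ref{lem:spectral}(b), $\mu(|\varphi_w|^2)=0$. The set $W=\{g:|\varphi_w(g)|\ge\alpha^2/4\}$ satisfies $(\alpha^2/4)^2\mu(W)\le\mu(|\varphi_w|^2)$, so $\mu(W)=0$.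

\emph{$\varphi_c$ is large on a set of positive density.} Since $\mathbf 1\in\mathcal H_c$, \eqref{eq:phi} gives $\varphi_c(1)=\|v_c\|^2\ge|\langle v_c,\mathbf 1\rangle|^2=\alpha^2$; also $\|v_c\|\le\|v\|\le1$. Put $\delta=\alpha^2/8$. Choose a finite-dimensional invariant subspace $E$ such that the orthogonal projection $e$ of $v_c$ to $E$ satisfies $\|v_c-e\|<\delta$, and let $U=\{g\in H:\|\pi(g)|_E-I\|_{op}<\delta\}$. For $g\in U$,
\[
|\varphi_c(g)-\varphi_c(1)|\le\|\pi(g)v_c-v_c\|\,\|v_c\|\le2\|v_c-e\|+\|\pi(g)e-e\|<3\delta,
\]
so $\operatorname{Re}\varphi_c(g)>\alpha^2-3\alpha^2/8>\alpha^2/2$. The unitary group of $E$ is compact, so its subset $\{\pi(g)|_E:g\in H\}$ is totally bounded: there are $g_1,\dots,g_n\in H$ such that every $\pi(g)|_E$ is at distance less than $\delta$ from some $\pi(g_i)|_E$. Multiplying by the unitary $\pi(g_i)^{-1}|_E$ shows $g_i^{-1}g\in U$. Thus $H=g_1U\cup\dots\cup g_nU$ and $\mu(U)\ge1/n$.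

\emph{Conclusion.} Let $k\in K(H)$. Then $\pi(k)$ is the identity on every finite-dimensional invariant subspace, hence on $\mathcal H_c$ by continuity, and $\varphi_c(kg)=\langle\pi(g)v_c,\pi(k)^{-1}v_c\rangle=\varphi_c(g)$ for all $g$. Since $\mu(W\cup k^{-1}W)=0<\mu(U)$, there is $g\in U$ with $g\notin W$ and $kg\notin W$. For $h\in\{g,kg\}$ the real number $\varphi(h)$ equals $\operatorname{Re}\varphi_c(g)+\operatorname{Re}\varphi_w(h)>\alpha^2/2-\alpha^2/4>0$. So $g,kg\in S$ and $k=(kg)g^{-1}\in SS^{-1}=SS\subseteq AA^{-1}AA^{-1}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:kernel}]
\emph{The kernel.} Let $H\le G$ with mean $\mu$. For each $j$ there are finitely many classes of level $j$, so some $A=D[u]\cap H$ with $|u|=j$ has positive density. By Proposition~\ref{prop:kernel} and Lemma~\ref{lem:prefix}, $K(H)\subseteq f(D[u]^4)$ meets at most $q$ classes of level $j$. This holds for every $j$, so $|K(H)|\le q$ by (C3).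

\emph{Subgroups without finite quotients.} Let $H\le G$ have no proper subgroup of finite index. Then every homomorphism from $H$ to a finite group is trivial, and no image of $H$ has a proper subgroup of finite index. We first show that $\rho(H)$ is abelian for every $\rho\colon H\to U(n)$. By Corollary~\ref{cor:tits}, $\rho(H)$ has a solvable subgroup of finite index, which must be $\rho(H)$ itself. Let $C$ be the closure of $\rho(H)$ in $U(n)$, a compact Lie group. It is solvable, because solvability of a given derived length is expressed by the vanishing of an iterated commutator word, and this passes to the closure by continuity. The identity component $C^0$ is open and closed, so it has finite index in the compact group $C$. Hence $\rho^{-1}(C^0)=H$, so $\rho(H)\subseteq C^0$ and $C=C^0$. A compact connected solvable Lie group is a torus: by Lie's theorem $C$ has a common eigenvector in $\mathbb C^n$, its orthogonal complement is invariant, and by induction $C$ is diagonal in a suitable basis. So $\rho(H)$ is abelian.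

It follows that $[H,H]\subseteq K(H)$, so $[H,H]$ is finite. Conjugation defines a homomorphism from $H$ to the finite group $\operatorname{Aut}([H,H])$, which is trivial, so $[H,H]$ is central. With $[a,b]=aba^{-1}b^{-1}$ we have $[hh',x]=h[h',x]h^{-1}[h,x]=[h,x][h',x]$. Thus $h\mapsto[h,x]$ is a homomorphism from $H$ to the finite group $[H,H]$, hence trivial for every $x$, and $H$ is abelian.

\emph{Divisibility.} Let $H$ be an abelian group, written additively. If $H$ is divisible, then a quotient of finite order $k$ is divisible and killed by $k$, hence trivial. If $H$ is not divisible, then $pH\ne H$ for some prime $p$, and a hyperplane in the nonzero $\mathbb F_p$-vector space $H/pH$ gives a subgroup of index $p$.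
\end{proof}

The group $P$ of Example~\ref{ex:basic}(c) is an infinite automatic group of the kind described in the last statement. The next example shows that the finite kernel in the first statement cannot be removed.

\begin{example}\label{ex:heis}
Let $p$ be a prime and let $\Gamma$ be the set $\mathbb F_p\times\mathbb F_p^{(\omega)}\times\mathbb F_p^{(\omega)}$ with
\[
(c,a,b)(c',a',b')=(c+c'+a\cdot b',\,a+a',\,b+b'),\qquad a\cdot b'=\textstyle\sum_ia_ib_i' .
\]
Associativity follows from the bilinearity of $a\cdot b'$, and $(c,a,b)^{-1}=(a\cdot b-c,-a,-b)$. Code $(c,a,b)$ by the letter $c$ followed by the pairs $(a_i,b_i)$, omitting trailing pairs $(0,0)$. On reading the first letter $(c,c',c'')$ the automaton stores $c''-c-c'\in\mathbb F_p$; at position $i$ it checks the two additions and subtracts $a_ib_i'$; it accepts if the stored value ends at $0$. So $\Gamma$ is automatic.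

Let $z=(1,0,0)$, $X_a=(0,a,0)$ and $Y_b=(0,0,b)$. Then $z$ is central of order $p$ and $X_aY_b=z^{a\cdot b}Y_bX_a$. Let $\rho$ be a finite-dimensional unitary representation with $\rho(z)\ne I$ of the finite subgroup $\Gamma_n$ of elements supported on the first $n$ coordinates. Let $V$ be an eigenspace of $\rho(z)$ with eigenvalue $\zeta\neq1$, a primitive $p$th root of unity; $V$ is invariant. The commuting operators $\rho(Y_b)$, $b\in\mathbb F_p^n$, have a common eigenvector $w\in V$, say $\rho(Y_b)w=\chi(b)w$. Then $\rho(Y_b)\rho(X_a)w=\zeta^{-a\cdot b}\chi(b)\rho(X_a)w$. The $p^n$ characters $b\mapsto\zeta^{-a\cdot b}\chi(b)$ are distinct, so the vectors $\rho(X_a)w$ are linearly independent and $\dim\rho\ge p^n$. Hence every finite-dimensional unitary representation of $\Gamma$ is trivial on $\langle z\rangle=\{(c,0,0)\}$. The quotient $\Gamma/\langle z\rangle$ is an $\mathbb F_p$-vector space, whose characters separate points, so $K(\Gamma)=\langle z\rangle$ has order $p$.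
\end{example}

\section{Simple sections}\label{sec:sections}

A representation of $H$ need not factor through a quotient $H/M$, so Theorem~\ref{thm:rep} does not apply to sections directly. We first treat finite sections, by passing to a finite subgroup $H$ of least order, where the kernel of the representation is forced into $M$. Then we show that an infinite simple section would be locally finite and would have arbitrarily large finite simple sections. We use four classical facts.
\begin{itemize}
\item \emph{Jordan:} there is $J(n)$ such that every finite subgroup of $GL_n(\mathbb C)$ has an abelian normal subgroup of index at most $J(n)$.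
\item \emph{Minkowski:} there is $m(r)$ such that every finite subgroup of $GL_r(\mathbb Q)$ has order at most $m(r)$; we put $m(0)=1$.
\item \emph{Schur:} if the center of a group $\Gamma$ has finite index, then $[\Gamma,\Gamma]$ is finite.
\item A minimal normal subgroup of a finite group is a direct product of simple groups.
\end{itemize}

\subsection*{Bounded rank}
A finite simple group can arise as a quotient of an infinite virtually abelian group through its action on the abelian part. Minkowski's theorem bounds this action once the rank is bounded, and the rank is bounded because products of words grow slowly in length. Let $c$ be the number of states of a deterministic automaton recognizing the convolutions of the triples $(x,y,xy)$, and let $r_0=\lfloor c\log_2s\rfloor$.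

\begin{lemma}\label{lem:rank}
If $G$ contains a free abelian group of rank $r$, then $r\le r_0$. Every finitely generated subgroup of a section of $G$ has a normal free abelian subgroup of finite index and rank at most $r_0$.
\end{lemma}

\begin{proof}
First, $|xy|\le\max(|x|,|y|)+c$ for $x,y\in D$. Otherwise the convolution of $(x,y,xy)$ ends with more than $c$ letters of the form $(\bot,\bot,a)$, and a state repeats while these are read. Deleting the letters between the two visits gives an accepted string, which is the convolution of a triple $(x,y,z')$ with $z'=xy$ and $|z'|<|xy|$; this is absurd. By induction on $k$, splitting the product into two halves, a product of at most $2^k$ elements of length at most $\ell$ has length at most $\ell+ck$.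

There are at most $s^n$ words of length at most $n$, since $x\mapsto x|_n$ is injective on them. Let $a_1,\dots,a_r\in G$, with $r\ge1$, be a basis of a free abelian group, all of length at most $\ell$. The $n^r$ distinct elements $a_1^{e_1}\cdots a_r^{e_r}$ with $1\le e_i\le n$ are products of at most $rn$ of the $a_i$, so
\[
n^r\le s^{\,\ell+c(\log_2(rn)+1)}=s^{\ell+c}\,(rn)^{c\log_2s}\qquad\text{for all }n\ge1 .
\]
Letting $n\to\infty$ gives $r\le c\log_2s$.

Let $\Gamma\le G$ be finitely generated. By Nies and Thomas it has an abelian subgroup of finite index; let $A_1$ be its core. Then $A_1$ is finitely generated, being of finite index in $\Gamma$. If $t$ is the order of the torsion subgroup of $A_1$, then $A=\{a^t:a\in A_1\}$ is free abelian, of finite index in $A_1$, and characteristic in $A_1$, hence normal in $\Gamma$; its rank is at most $r_0$. A finitely generated subgroup of a section is an image $\bar\Gamma$ of such a $\Gamma$. The image of $A$ is an abelian normal subgroup of finite index in $\bar\Gamma$ with at most $r_0$ generators, and passing to powers once more gives the claim for $\bar\Gamma$.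
\end{proof}

We now set $m=\max_{0\le r\le r_0}m(r)$ and $B=\max(q,m,J(d))$.

\subsection*{Finite sections}

\begin{proposition}\label{prop:finite}
Every finite non-abelian simple section $T$ of $G$ has order at most $B$.
\end{proposition}

\begin{proof}
We use repeatedly that if $T=H/M$ and $N\trianglelefteq H$, then either $N\le M$, so that $T$ is a quotient of $H/N$, or the image of $N$ is a nontrivial normal subgroup of $T$, so that $N$ maps onto $T$.

\emph{Either $|T|\le m$ or $T$ is a quotient of a finite subgroup of $G$.} Let $T=H/M$. Replacing $H$ by the subgroup generated by one preimage of each element of $T$, we may assume that $H$ is finitely generated. Let $A\trianglelefteq H$ be free abelian of finite index and rank $r\le r_0$ (Lemma~\ref{lem:rank}), and let $C$ be the kernel of the conjugation action $H\to\operatorname{Aut}(A)=GL_r(\mathbb Z)$. Since $A\le C$, the image $H/C$ is finite, so $|H/C|\le m$. If $C\le M$, then $|T|\le m$. Otherwise $C$ maps onto $T$. As $A$ is central and of finite index in $C$, the group $[C,C]$ is finite by Schur's theorem, and it maps onto $[T,T]=T$.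

\emph{Quotients of finite subgroups.} Among the finite subgroups of $G$ that have a quotient isomorphic to $T$ choose $H$ of least order, with $H/M\cong T$. If $|H|\le q$, then $|T|\le q$. Otherwise Theorem~\ref{thm:rep} gives a nontrivial representation of dimension at most $d$; adding trivial summands, we obtain a nontrivial $\rho\colon H\to U(d)$. Its kernel is a proper subgroup of $H$, so by minimality it does not map onto $T$. Hence $\ker\rho\le M$, and $T$ is a quotient of the finite group $\rho(H)\le GL_d(\mathbb C)$. By Jordan's theorem $\rho(H)$ has an abelian normal subgroup of index at most $J(d)$. Its image in $T$ is abelian and normal, hence trivial, so $|T|\le J(d)$.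
\end{proof}

The last step is where the uniform bound $d$ matters; Theorem~\ref{thm:kernel} alone says nothing about finite subgroups.

\subsection*{Infinite sections are locally finite}
A group is \emph{locally finite} if its finitely generated subgroups are finite. In an infinite simple section $T$ no abelian subgroup of finite index is available to act on. The substitute is a free abelian subgroup of the largest possible rank, which all of $T$ normalizes up to finite index.

\begin{lemma}\label{lem:locfin}
Every infinite simple section $T$ of $G$ is locally finite.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:vs}, $T$ is non-abelian, so $T=[T,T]$. By Lemma~\ref{lem:rank} we can choose a finitely generated $\Gamma_0\le T$ and a subgroup $A_0\cong\mathbb Z^r$ of finite index in $\Gamma_0$ with $r$ as large as possible; if a finitely generated subgroup has two such subgroups, their intersection has finite index in both, so the ranks agree and $r\le r_0$. Call a subgroup $\Gamma\le T$ \emph{admissible} if it is finitely generated and contains $\Gamma_0$. Every finite subset of $T$ lies in an admissible subgroup.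

\emph{$A_0$ has finite index in every admissible $\Gamma$.} Let $A\cong\mathbb Z^{r'}$ have finite index in $\Gamma$, so $r'\le r$. The group $A\cap A_0$ has finite index in $A_0$, so it is a subgroup of rank $r$ of $A$. Hence $r'=r$, and $A\cap A_0$ has finite index in $A$ and therefore in $\Gamma$.

\emph{The action on $A_0\otimes\mathbb Q$.} Let $g\in T$. Both $A_0$ and $g^{-1}A_0g$ have finite index in $\langle\Gamma_0,g\rangle$, so $A_g=A_0\cap g^{-1}A_0g$ has finite index in $A_0$; likewise $gA_gg^{-1}=gA_0g^{-1}\cap A_0$ has finite index in $A_0$. A subgroup of finite index in $A_0$ is a lattice spanning $V=A_0\otimes\mathbb Q\cong\mathbb Q^r$, so the isomorphism $a\mapsto gag^{-1}$ from $A_g$ onto $gA_gg^{-1}$ extends uniquely to $\theta(g)\in GL(V)$. The maps $\theta(gh)$ and $\theta(g)\theta(h)$ agree on $A_{gh}\cap A_h\cap h^{-1}A_gh$, which has finite index in $A_0$ because each of the three groups has finite index in $\langle\Gamma_0,g,h\rangle$. So $\theta\colon T\to GL_r(\mathbb Q)$ is a homomorphism.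

\emph{The action is trivial.} As $A_0\le\ker\theta$, the image $\theta(\Gamma)$ of an admissible $\Gamma$ is finite, hence of order at most $m(r)$. Every finite subset of $\theta(T)$ lies in some such $\theta(\Gamma)$, so $|\theta(T)|\le m(r)$. Then $\ker\theta$ is an infinite normal subgroup of $T$, so $\theta$ is trivial: each $g\in T$ centralizes $A_g$.

\emph{Conclusion.} If $\Gamma$ is admissible with generators $g_1,\dots,g_k$, then $A_{g_1}\cap\dots\cap A_{g_k}$ is central and of finite index in $\Gamma$, so $[\Gamma,\Gamma]$ is finite by Schur's theorem. Given finitely many elements of $T=[T,T]$, write each as a product of commutators and let $\Gamma$ be generated by $\Gamma_0$ and the entries of these commutators. The given elements lie in the finite group $[\Gamma,\Gamma]$.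
\end{proof}

\subsection*{Large finite simple sections}
The following is Kegel's argument. Simplicity of $T$ says that every $x\ne1$ has normal closure $T$; inside a locally finite group this can be witnessed, for a given finite subgroup, in a larger finite subgroup. One such enlargement embeds a given finite $F$ in a chief factor, which is a product of simple groups; a second one forces $F$ to embed in a single factor. For a subgroup $E$ and an element $x$, let $\langle x^E\rangle$ be the subgroup generated by the conjugates of $x$ under $E$.

\begin{lemma}\label{lem:kegel}
Let $T$ be a locally finite simple group and $F\ne1$ a finite subgroup. Then $F$ embeds in a finite simple section of $T$.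
\end{lemma}

\begin{proof}
For each finite $E\le T$ there is a finite $E^+$ with $E\le E^+\le T$ and
\begin{equation}\label{eq:plus}
E\le\langle x^{E^+}\rangle\qquad\text{for all }1\ne x\in E .
\end{equation}
Indeed, for each pair $x,y\in E$ with $x\ne1$, simplicity lets us write $y$ as a product of conjugates of $x^{\pm1}$; let $E^+$ be generated by $E$ and the finitely many conjugating elements. It is finite because $T$ is locally finite.

Put $E_1=F^+$ and $E_2=E_1^+$, and let $R$ be the normal closure of $E_1$ in $E_2$, so $F\le E_1\le R\trianglelefteq E_2$. For $1\ne x\in E_1$ the group $\langle x^{E_2}\rangle$ is normal in $E_2$, lies in $R$, and contains $E_1$ by \eqref{eq:plus}; so it equals $R$. Let $N$ be maximal among the normal subgroups of $E_2$ properly contained in $R$. Then $N\cap E_1=1$, since an element $x\neq 1$ of the intersection would give $N\ge\langle x^{E_2}\rangle=R$.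

By the choice of $N$, the group $R/N$ is a minimal normal subgroup of $E_2/N$, so $R/N=S_1\times\dots\times S_k$ with simple $S_i$. Let $N_i\trianglelefteq R$ be the kernel of the projection $R\to S_i$; then $\bigcap_iN_i=N$. If $1\ne x\in F\cap N_i$, then $\langle x^{E_1}\rangle\le N_i$, because $E_1\le R$ normalizes $N_i$, and $F\le\langle x^{E_1}\rangle$ by \eqref{eq:plus}. So for each $i$ either $F\le N_i$ or $F\cap N_i=1$. The first alternative cannot hold for all $i$, since $F\cap N=1\ne F$. For an $i$ with $F\cap N_i=1$, the group $F$ embeds in $R/N_i\cong S_i$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sections}]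
Finite non-abelian simple sections have order at most $B$ by Proposition~\ref{prop:finite}. Suppose $T=H/M$ is an infinite simple section. It is non-abelian by Lemma~\ref{lem:vs} and locally finite by Lemma~\ref{lem:locfin}. Let $F\le T$ be generated by two non-commuting elements and $B+1$ further elements; it is finite, non-abelian, and $|F|>B$. By Lemma~\ref{lem:kegel}, $F$ embeds in a finite simple section $R/N'$ of $T$, which is then non-abelian of order greater than $B$. Taking the preimages of $R$ and $N'$ in $H$ exhibits it as a section of $G$, contradicting Proposition~\ref{prop:finite}. So $G$ has no infinite simple section; subgroups and quotients are special cases.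
\end{proof}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Automatic Structures -- Recent Results and Open Questions},
\texttt{http://iopscience.iop.org/article/10.1088/1742-6596/622/1/012013/pdf},
doi:10.1088/1742-6596/622/1/012013/pdf.

\bibitem{tits}
Tits, J.~Algebra \textbf{20} (1972).

\end{thebibliography}
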